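
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Integral factorizations of finite abelian groups are quasiperiodic}


\begin{abstract}
Let $G$ be a finite nontrivial abelian group and let $a,b\in\mathbb Z[G]$ satisfy $ab=r\sum_{g\in G}g$ with $r\in\mathbb Z$. We prove that the factorization $(a,b)$ is quasiperiodic over $\mathbb Z$, and in fact quasiperiodic with respect to every element of $G$ of prime order. The proof rests on a product formula: if the nontrivial characters of $G$ are divided into two Galois-stable sets $U$ and $V$, then the least positive augmentation of an element of $\mathbb Z[G]$ killed by $U$, times the least positive augmentation of an element killed by $V$, is $|G|$. We also show that prime order cannot be replaced by composite order. For coefficients in an integral domain of characteristic $0$ we give a sufficient condition for the same conclusion, and for integrally closed domains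 we prove a converse.
\end{abstract}

\section{The question and the answer}

Throughout, $G$ is a finite abelian group, written multiplicatively, and $\Sigma_G=\sum_{g\in G}g$. We write $\mathbb Z_n$ for the cyclic group of order $n$ and $\mathbb Z_+$ for the semiring of nonnegative integers. Let $\mathcal R$ be a commutative ring or semiring, such as $\mathbb Z$, $\mathbb Q$ or $\mathbb Z_+$. Two elements $a,b\in\mathcal R[G]$ form a \emph{factorization of $G$ over $\mathcal R$ of level $r$} if
\[
ab=r\,\Sigma_G,\qquad r\in\mathcal R .
\]
For example, if $A,B\subseteq G$ are such that every element of $G$ is uniquely a product of an element of $A$ and an element of $B$, then $a=\sum_{x\in A}x$ and $b=\sum_{x\in B}x$ form a factorization of level $1$ over $\mathbb Z_+$.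

The simplest factorizations have a \emph{periodic} factor, that is, a factor $b$ with $gb=b$ for some $g\ne1$. If $g$ has order $m$, then $b$ is constant on cosets of $\langle g\rangle$. Choosing one element from each coset, we can write $b=b_0+gb_0+\dots+g^{m-1}b_0$. Quasiperiodicity asks for such a decomposition only as far as it can be seen after multiplication by $a$.

\begin{definition}\label{def:qp}
Let $(a,b)$ be a factorization of $G$ over $\mathcal R$ and let $g\in G$ have order $m>1$. We say that $b$ \emph{splits along $g$} if there are $b_0,\dots,b_{m-1}\in\mathcal R[G]$ with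
\[
b=b_0+b_1+\dots+b_{m-1},\qquad ab_i=g^i\,ab_0\quad(i=0,\dots,m-1).
\]
That $a$ splits along $g$ is defined by exchanging $a$ and $b$. The factorization is \emph{quasiperiodic with respect to $g$} if $a$ or $b$ splits along $g$, and \emph{quasiperiodic} if this holds for some $g\neq1$ in $G$.
\end{definition}

So $b$ splits along $g$ when it is a sum of $m$ pieces whose products with $a$ are the translates, by the powers of $g$, of a single element. Every factorization over $\mathbb Q$ of a finite nontrivial abelian group is quasiperiodic; we shall see in Section~\ref{sec:criterion} that this takes one line. Over $\mathbb Z$ the same is known for factorizations of cyclic groups and of the groups $\mathbb Z_p\times\mathbb Z_p$ with $p$ prime. Over $\mathbb Z_+$, on the other hand, quasiperiodicity can fail: Sands constructed, for every prime $p\ge5$, a factorization of $\mathbb Z_p\times\mathbb Z_{p^2}$ over $\mathbb Z_+$ of level $1$ that is not quasiperiodic over $\mathbb Z_+$, although it is quasiperiodic over $\mathbb Z$. The problem, taken from \cite{QGF}, is whether all factorizations over $\mathbb Z$ of finite nontrivial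 abelian groups are quasiperiodic over $\mathbb Z$. They are.

\begin{theorem}\label{thm:main}
Let $G$ be a finite nontrivial abelian group and let $ab=r\Sigma_G$ in $\mathbb Z[G]$ with $r\in\mathbb Z$. Then for every $g\in G$ of prime order, $(a,b)$ is quasiperiodic over $\mathbb Z$ with respect to $g$. In particular, every factorization over $\mathbb Z$ of every finite nontrivial abelian group is quasiperiodic over $\mathbb Z$.
\end{theorem}

The idea is as follows. Let $g$ have prime order $p$, and let bars denote images modulo $H=\langle g\rangle$. In $G/H$ the pair $(\bar a,\bar b)$ is a factorization of level $pr$, and we shall see that $b$ splits along $g$ exactly when $\bar b$ can be replaced by some $y$ with integral coefficients so that $(\bar a,y)$ has level $r$. So a factor $p$ must be removed, from one side or the other, without leaving $\mathbb Z$. For this it is enough that the coefficient sum of $b$ (or of $a$) is divisible by $p$ times a certain number attached to a set of characters of $G/H$. The product formula for these numbers shows that one of the two sides always has the factor $p$ to spare.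

Section~\ref{sec:criterion} contains the criterion, Section~\ref{sec:klein} works out a case of the Klein four-group by hand, Section~\ref{sec:duality} proves the product formula, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. The last two sections are supplements: elements of composite order, and other coefficient rings.

\section{Passing to the quotient}\label{sec:criterion}

For a subgroup $H\le G$ put $N_H=\sum_{h\in H}h$, and let bars denote images in the group ring of $G/H$.

\begin{lemma}[criterion]\label{lem:criterion}
Let $R$ be a commutative ring, $ab=r\Sigma_G$ in $R[G]$, $g\in G$ of order $m>1$, and $H=\langle g\rangle$. The following are equivalent.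
\begin{enumerate}
\item[(1)] $b$ splits along $g$ over $R$.
\item[(2)] There is $x\in R[G]$ with $a\,x\,N_H=r\Sigma_G$.
\item[(3)] There is $y\in R[G/H]$ with $\bar a\,y=r\Sigma_{G/H}$.
\end{enumerate}
The same holds with $a$ and $b$ exchanged.
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2): take $x=b_0$. Then $axN_H=\sum_i g^iab_0=\sum_i ab_i=ab=r\Sigma_G$.

(2)$\Rightarrow$(1): put $b_i=g^ix$ for $1\le i\le m-1$ and $b_0=b-\sum_{i\ge1}g^ix$. The sum of the $b_i$ is $b$. Since $\sum_{i=0}^{m-1}g^iax=axN_H=r\Sigma_G$, we get
\[
ab_0=r\Sigma_G-\sum_{i\ge1}g^iax=ax ,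
\]
hence $ab_i=g^iax=g^iab_0$ for all $i$.

(2)$\Leftrightarrow$(3): since $N_Hh=N_H$ for $h\in H$, the map $R[G/H]\to R[G]$, $\bar z\mapsto N_Hz$, is well defined. It spreads each coefficient over a coset of $H$, so it is injective; it is $R[G]$-linear and sends $\Sigma_{G/H}$ to $\Sigma_G$. Every $y\in R[G/H]$ has the form $\bar x$ with $x\in R[G]$, and the equation $\bar a\bar x=r\Sigma_{G/H}$ holds if and only if its image $axN_H=r\Sigma_G$ under the map holds.
\end{proof}

Subtraction is used in (2)$\Rightarrow$(1), in the definition of $b_0$; moreover the $y$ that we shall find in (3) may have negative coefficients. This is where the method leaves $\mathbb Z_+$, as by Sands' examples it must.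

\begin{lemma}\label{lem:subgroup}
Let $(a,b)$ be a factorization of $G$ over a commutative ring $R$. If $b$ splits along $g$ and $g'\ne1$ lies in $\langle g\rangle$, then $b$ splits along $g'$; the same holds for $a$. Hence $(a,b)$ is quasiperiodic if and only if it is quasiperiodic with respect to some element of prime order.
\end{lemma}

\begin{proof}
Let $H=\langle g\rangle$, $H'=\langle g'\rangle$, and let $d$ be the sum of a transversal of $H'$ in $H$. Then $N_H=dN_{H'}$, so $axN_H=r\Sigma_G$ reads $a(xd)N_{H'}=r\Sigma_G$. Thus condition (2) of Lemma~\ref{lem:criterion} for $g$ implies the same condition for $g'$. The argument for $a$ is the same. The last statement follows, because $\langle g\rangle$ contains an element of prime order whenever $g\ne1$.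
\end{proof}

Write $\epsilon$ for the augmentation, that is, the sum of the coefficients. Three easy cases show what is at stake.

\emph{Rational coefficients.} Since $\bar a\bar b=mr\Sigma_{G/H}$, over $\mathbb Q$ we may take $y=\frac1m\bar b$ in (3). So over $\mathbb Q$ every factorization is quasiperiodic with respect to every $g\neq1$. Over $\mathbb Z$ the difficulty is to divide by $m$.

\emph{Prime order.} If $|G|=p$ is prime and $G=\langle g\rangle$, then $G/H$ is trivial and (3) asks for $y\in\mathbb Z$ with $\epsilon(a)y=r$, or with $\epsilon(b)y=r$. We know that $\epsilon(a)\epsilon(b)=pr$. So $p$ divides one of the augmentations, and dividing that one by $p$ gives $y$.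

\emph{Order four.} Let $G=\langle t\rangle$ be cyclic of order $4$, $a=1+t^2$, $b=1+t$. Then $ab=\Sigma_G$. With $g=t$ the equation in (3) becomes $2y=1$ for both factors, so $(a,b)$ is not quasiperiodic with respect to $t$; with $g=t^2$ we have $\bar b\cdot1=\Sigma_{G/H}$, so $a$ splits. One should therefore work with elements of prime order.

\medskip
We now recall the facts about characters that are needed. Let $R$ be an integral domain of characteristic $0$ with fraction field $F$, and let $\hat G$ be the group of homomorphisms from $G$ to $\bar F^\times$, where $\bar F$ is an algebraic closure of $F$ (for $R=\mathbb Z$ one may use $\mathbb C^\times$). Characters are extended linearly to ring homomorphisms $R[G]\to\bar F$; the trivial character gives $\epsilon$. We say that $\chi$ \emph{kills} $x$ if $\chi(x)=0$. Orthogonality says that $\sum_{g}\chi(g)\psi(g^{-1})$ is $|G|$ if $\chi=\psi$ and $0$ otherwise, and inversion says that the coefficients of $x=\sum_g x_gg$ are given by $|G|\,x_g=\sum_\chi\chi(g^{-1})\chi(x)$. The characters that are trivial on $H$ form the subgroup $H^\perp$, which we identify with $\widehat{G/H}$;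 for these, $\chi(\bar x)=\chi(x)$.

\begin{lemma}\label{lem:sigma}
Let $R$ be an integral domain of characteristic $0$. If $x\in R[G]$ satisfies $\chi(x)=0$ for all $\chi\neq1$, then $x=c\,\Sigma_G$ with $c\in R$ and $c\,|G|=\epsilon(x)$.
\end{lemma}

\begin{proof}
For each $g$ the element $(1-g)x$ is killed by all characters, the trivial one included. As $|G|\ne0$ in $R$, inversion gives $(1-g)x=0$. So $gx=x$ for all $g$, and all coefficients of $x$ are equal.
\end{proof}

Consequently, for such $R$, the equation $ab=r\Sigma_G$ means precisely that
\begin{equation}\label{eq:chars}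
\chi(a)\chi(b)=0\quad\text{for all }\chi\ne1,\qquad \epsilon(a)\epsilon(b)=r|G| .
\end{equation}

\section{A case of the Klein four-group by hand}\label{sec:klein}

Let $G=\{1,s,t,st\}$ with $s^2=t^2=1$. Its nontrivial characters are $\psi_1,\psi_2,\psi_3$, where
\[
\psi_1(s)=-1,\ \psi_1(t)=1;\qquad \psi_2(s)=1,\ \psi_2(t)=-1;\qquad \psi_3=\psi_1\psi_2 .
\]
Let $ab=r\Sigma_G$ over $\mathbb Z$, and consider the case in which $a$ is killed by $\psi_2,\psi_3$ but not by $\psi_1$; then $b$ is killed by $\psi_1$. An example is $a=1+t$, $b=1+s$. Since all character values on $G$ are $\pm1$, we have $\psi(x)\equiv\epsilon(x)\pmod2$ for every character $\psi$ and every $x\in\mathbb Z[G]$, so $\epsilon(a)$ and $\epsilon(b)$ are both even.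

\emph{Along $t$.} The nontrivial character of $G/\langle t\rangle=\{1,\bar s\}$ is $\psi_1$, which kills $\bar b$. By Lemma~\ref{lem:sigma}, $\bar b=\frac{\epsilon(b)}2(1+\bar s)$. The integer $y=\frac{\epsilon(a)}2$ satisfies
\[
\bar b\,y=\tfrac{\epsilon(a)\epsilon(b)}4(1+\bar s)=r\,\Sigma_{G/\langle t\rangle},
\]
so $a$ splits along $t$. The factor $b$ need not: for $a=1+t$, $b=1+s$ we have $\bar a=2$, and $2y=1+\bar s$ is impossible.

\emph{Along $s$ and along $st$.} The nontrivial character of $G/\langle s\rangle$ is $\psi_2$ and that of $G/\langle st\rangle$ is $\psi_3$. Both kill $a$, so $\bar a=\frac{\epsilon(a)}2\Sigma_{G/H}$, and $y=\frac{\epsilon(b)}2$ gives $\bar ay=r\Sigma_{G/H}$. Here $b$ splits.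

\medskip
Now look at the numbers behind this computation. The augmentations of the elements of $\mathbb Z[G]$ killed by $U=\{\psi_1\}$ are the even integers, $2$ being attained by $1+s$. Those of the elements killed by $V=\{\psi_2,\psi_3\}$ are again the even integers, $2$ being attained by $1+t$. So two characters together impose no more than each of them alone, and the numbers $2,2$ are not products of contributions of single characters. But they satisfy $2\cdot2=4=|G|$. In $G/\langle t\rangle$ only $\psi_1\in U$ survives. Being killed by $\psi_1$ still means even augmentation, being killed by no character means nothing, and the corresponding product is $2\cdot1=|G/\langle t\rangle|$. Passing to the quotient has removed a factor $2$ from the product, hence from one of the two numbers, here the one belonging to $V$. So $\epsilon(a)$ contains a $2$ that the quotient does not require, and we could divide by it. For $\langle s\rangle$ and $\langle st\rangle$ the factor $2$ disappears from the number belonging to $U$, and $\epsilon(b)$ can be divided.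

\section{Vanishing ideals and the product formula}\label{sec:duality}

In this section the coefficients are integers, and characters take values in $\mathbb C$.

\subsection*{Augmentations of vanishing ideals}

We want to construct the $y$ of Lemma~\ref{lem:criterion}(3) from its character values: we ask that it vanish at the nontrivial characters of $G/H$ at which $a$ does not, and that it have the right augmentation. So we ask which augmentations occur among elements with prescribed zeros. Zeros of integral elements come in Galois orbits, which leads to the following notion.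

\begin{definition}
A set $U\subseteq\hat G\setminus\{1\}$ is \emph{Galois-stable} if, with every $\chi\in U$, it contains every generator of the cyclic group $\langle\chi\rangle$.
\end{definition}

Generating the same cyclic subgroup is an equivalence relation, and Galois-stable sets are unions of its classes. Hence the complement in $\hat G\setminus\{1\}$ of a Galois-stable set is Galois-stable. If $U$ is Galois-stable and $K=H^\perp$, then $U\cap K$ is Galois-stable as a set of characters of $G/H$, because $\chi\in K$ implies $\langle\chi\rangle\subseteq K$.

The generators of $\langle\chi\rangle$ are the powers $\chi^j$ with $j$ prime to the order $d$ of $\chi$. For such $j$ let $\sigma_j$ be the automorphism of $\mathbb Q(\zeta_d)$ over $\mathbb Q$ with $\zeta_d\mapsto\zeta_d^j$, where $\zeta_d$ is a primitive $d$-th root of unity. Then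
\begin{equation}\label{eq:galois}
\chi^j(x)=\sigma_j(\chi(x))\qquad(x\in\mathbb Q[G]).
\end{equation}
So for $a\in\mathbb Z[G]$ the set of all $\chi\neq1$ with $\chi(a)\ne0$, and its complement in $\hat G\setminus\{1\}$, are Galois-stable.

For Galois-stable $U$ let
\[
I_G(U)=\{x\in\mathbb Z[G]:\chi(x)=0\text{ for all }\chi\in U\}.
\]
This is an ideal containing $\Sigma_G$, so $\epsilon(I_G(U))$ is an ideal of $\mathbb Z$ containing $|G|\ne0$, and
\[
\epsilon(I_G(U))=u_G(U)\,\mathbb Z\qquad\text{with a unique integer }u_G(U)>0 .
\]
For instance $u_G(\emptyset)=1$, and $u_G(\hat G\setminus\{1\})=|G|$ by Lemma~\ref{lem:sigma}. With these numbers, splitting becomes a matter of divisibility.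

\begin{lemma}[splitting test]\label{lem:test}
Let $ab=r\Sigma_G$ in $\mathbb Z[G]$, and let $\hat G\setminus\{1\}=U\sqcup V$ with $U,V$ Galois-stable, $a\in I_G(V)$ and $b\in I_G(U)$. Let $g\in G$ have order $m>1$, $H=\langle g\rangle$ and $K=H^\perp$. If
\[
m\,u_{G/H}(U\cap K)\ \text{ divides }\ \epsilon(b),
\]
then there is $y\in\mathbb Z[G/H]$ with $\bar ay=r\Sigma_{G/H}$ and $\epsilon(y)=\epsilon(b)/m$, and $b$ splits along $g$. The same holds with $(a,V)$ and $(b,U)$ exchanged.
\end{lemma}

\begin{proof}
Since $\epsilon(b)/m$ is a multiple of $u_{G/H}(U\cap K)$, there is $y\in I_{G/H}(U\cap K)$ with $\epsilon(y)=\epsilon(b)/m$. Let $1\ne\chi\in K$. If $\chi\in U$ then $\chi(y)=0$, and if $\chi\in V$ then $\chi(\bar a)=\chi(a)=0$. So $\chi(\bar ay)=0$, and Lemma~\ref{lem:sigma} gives $\bar ay=c\,\Sigma_{G/H}$ with $c\in\mathbb Z$. Comparing augmentations, $c|G|/m=\epsilon(a)\epsilon(b)/m=r|G|/m$, so $c=r$. Lemma~\ref{lem:criterion} applies. The hypotheses are symmetric in $(a,V)$ and $(b,U)$.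
\end{proof}

\begin{remark}
If $r\neq0$ and $U$ is exactly the set of $\chi\ne1$ with $\chi(a)\ne0$, the divisibility condition is also necessary for $b$ to split along $g$. Indeed, if $\bar ay=r\Sigma_{G/H}$, then $\chi(y)=0$ for $\chi\in U\cap K$, and $\epsilon(a)\epsilon(y)=r|G|/m=\epsilon(a)\epsilon(b)/m$ with $\epsilon(a)\ne0$, so $\epsilon(b)/m=\epsilon(y)\in u_{G/H}(U\cap K)\mathbb Z$. (If $r=0$, both factors split, with $y=0$ in Lemma~\ref{lem:criterion}.)
\end{remark}

In the situation of Lemma~\ref{lem:test}, $u_G(U)$ divides $\epsilon(b)$ and $u_G(V)$ divides $\epsilon(a)$. So we must compare the numbers $u$ for $G$ with those for $G/H$.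

\subsection*{The product formula}

\begin{lemma}[product formula]\label{lem:product}
If $\hat G\setminus\{1\}=U\sqcup V$ with $U,V$ Galois-stable, then $u_G(U)\,u_G(V)=|G|$.
\end{lemma}

One divisibility is immediate: the product of an element killed by $U$ and one killed by $V$ is a multiple of $\Sigma_G$, so $|G|$ divides $u_G(U)u_G(V)$. For the other one must bound the numbers $u$ from above. Doing this directly would require elements of small augmentation in $I_G(U)$, and we have no generators for that ideal. Instead we turn to the dual side. That all augmentations on $I_G(U)$ are divisible by $u=u_G(U)$ is witnessed by an integer-valued function $\ell$ on $G$ whose linear extension satisfies $\epsilon=u\ell$ on $I_G(U)$. The witnesses for $U$ and for $V$ can be played against each other by orthogonality.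

\begin{lemma}[witness]\label{lem:witness}
Let $U$ be Galois-stable and $u=u_G(U)$. There is a function $\ell:G\to\mathbb Z$ such that the function $1-u\ell$ on $G$ is a complex linear combination of characters in $U$.
\end{lemma}

\begin{proof}
\emph{Construction of $\ell$.} If $nx\in I_G(U)$ with $0\neq n\in\mathbb Z$ and $x\in\mathbb Z[G]$, then $x\in I_G(U)$. Hence $\mathbb Z[G]/I_G(U)$ is finitely generated and torsion-free, so it is free, and $I_G(U)$ is a direct summand of the abelian group $\mathbb Z[G]$. The homomorphism $u^{-1}\epsilon:I_G(U)\to\mathbb Z$ therefore extends to a homomorphism $\ell:\mathbb Z[G]\to\mathbb Z$. We also write $\ell$ for its restriction to $G$. Let $f=1-u\ell$ on $G$. Its linear extension is $\epsilon-u\ell$, which vanishes on $I_G(U)$.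

\emph{The function $f$ is a combination of characters in $U$.} Let $n=|G|$ and consider the elements
\[
e_\chi=\frac1n\sum_{g\in G}\chi(g^{-1})\,g\in\mathbb C[G],\qquad \psi(e_\chi)=\begin{cases}1&\psi=\chi\\0&\psi\ne\chi\end{cases},\qquad e_U=\sum_{\chi\in U}e_\chi .
\]
Since an element of $\mathbb C[G]$ is determined by its character values, the $e_\chi$ are orthogonal idempotents. The coefficients $\sum_{\chi\in U}\chi(g^{-1})$ of $ne_U$ are algebraic integers. They are fixed by the Galois group of $\mathbb Q(\zeta_n)$ over $\mathbb Q$: its elements act on character values by $\chi\mapsto\chi^j$ with $j$ prime to $n$, and this permutes $U$ because $U$ is Galois-stable. So they are rational, hence integers, and $n(1-e_U)g\in\mathbb Z[G]$ for all $g\in G$. This element is killed by every $\chi\in U$, since $\chi(e_U)=1$. So it lies in $I_G(U)$, and $f$ vanishes on it. By linearity $f$, extended to $\mathbb C[G]$, vanishes on $(1-e_U)\mathbb C[G]$. If $\chi\notin U$, then $(1-e_U)e_\chi=e_\chi$, so $f(e_\chi)=0$. Finally, the characters form a basis of the functions on $G$; writing $f=\sum_\psi c_\psi\psi$ and evaluating at $e_\chi$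 gives $c_\chi=f(e_\chi)$. So $c_\chi=0$ for $\chi\notin U$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:product}]
Put $u=u_G(U)$ and $w=u_G(V)$. Choose $x\in I_G(U)$ and $y\in I_G(V)$ with $\epsilon(x)=u$, $\epsilon(y)=w$. All nontrivial characters kill $xy$, so $xy=c\,\Sigma_G$ with $c\in\mathbb Z$ by Lemma~\ref{lem:sigma}, and $uw=c|G|$.

Conversely, let $f=1-u\ell$ and $f'=1-w\ell'$ be as in Lemma~\ref{lem:witness} for $U$ and $V$. Since $1\notin U\cup V$, orthogonality with the trivial character gives $\sum_gf(g)=0=\sum_gf'(g^{-1})$. Since $U\cap V=\emptyset$, orthogonality also gives $\sum_gf(g)f'(g^{-1})=0$. Therefore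
\[
uw\sum_{g\in G}\ell(g)\ell'(g^{-1})=\sum_{g\in G}\bigl(1-f(g)\bigr)\bigl(1-f'(g^{-1})\bigr)=|G| ,
\]
and $uw$ divides $|G|$.
\end{proof}

In the example of Section~\ref{sec:klein} with $U=\{\psi_1\}$ and $V=\{\psi_2,\psi_3\}$, one may take $\ell$ and $\ell'$ to be the indicator functions of $\{s,st\}$ and $\{t,st\}$: indeed $1-2\ell=\psi_1$ and $1-2\ell'=\psi_2$. They overlap in $st$ only, and the last display reads $2\cdot2\cdot1=4$.

Galois-stability cannot be dropped. For $G$ cyclic of order $3$ and $U=\{\chi\}$, $V=\{\chi^2\}$ with $\chi\neq1$, an element of $\mathbb Z[G]$ killed by one of $\chi,\chi^2$ is killed by both, so it is a multiple of $\Sigma_G$. Then both least augmentations are $3$, with product $9$.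

\begin{lemma}\label{lem:quotient}
Let $\hat G\setminus\{1\}=U\sqcup V$ with $U,V$ Galois-stable, let $H\le G$ have prime order $p$, and let $K=H^\perp$. Put
\[
u=u_G(U),\quad w=u_G(V),\quad u'=u_{G/H}(U\cap K),\quad w'=u_{G/H}(V\cap K).
\]
Then either $u=pu'$ and $w=w'$, or $u=u'$ and $w=pw'$.
\end{lemma}

\begin{proof}
The image of $I_G(U)$ in $\mathbb Z[G/H]$ is contained in $I_{G/H}(U\cap K)$, and augmentations do not change, so $u'\mid u$. In the same way $w'\mid w$. The sets $U\cap K$ and $V\cap K$ are Galois-stable and partition the nontrivial characters of $G/H$. So Lemma~\ref{lem:product} gives $uw=|G|$ and $u'w'=|G|/p$ (which reads $1\cdot1=1$ if $G=H$). The positive integers $u/u'$ and $w/w'$ have product $p$, so one of them is $p$ and the other is $1$.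
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $U$ be the set of $\chi\ne1$ with $\chi(a)\neq0$ and $V$ the set of $\chi\neq1$ with $\chi(a)=0$. By \eqref{eq:galois} these sets are Galois-stable, and they partition $\hat G\setminus\{1\}$. By definition $a\in I_G(V)$, and $b\in I_G(U)$ by \eqref{eq:chars}. Let $g$ have prime order $p$, let $H=\langle g\rangle$, and define $u,w,u',w'$ as in Lemma~\ref{lem:quotient}. Then $u\mid\epsilon(b)$ and $w\mid\epsilon(a)$.

If $u=pu'$, then $pu'$ divides $\epsilon(b)$, and $b$ splits along $g$ by Lemma~\ref{lem:test}. If $w=pw'$, then $pw'$ divides $\epsilon(a)$, and $a$ splits along $g$ by the same lemma. By Lemma~\ref{lem:quotient} one of the two cases occurs. Since $G$ is nontrivial, it contains an element of prime order, and the last statement follows.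
\end{proof}

\begin{remark}
The argument needs only that $p$ divides $u/u'$ or $w/w'$. For this it suffices that $|G|$ divides $uw$, the easy half of the product formula, and that $u'w'$ divides $|G/H|$, the half obtained from witnesses. That $p$ is prime enters through Euclid's lemma: $p$ divides $(u/u')(w/w')$, hence one of the factors. For $g$ of composite order $m$ the factors of $m$ may be distributed over both sides, and Section~\ref{sec:composite} shows that this does happen.
\end{remark}

Lemma~\ref{lem:test} provides more than splitting: it provides a factorization of $G/H$ of the same level. Iterating, one can descend to the trivial group.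

\begin{corollary}[reduction along any chain]
Let $1=H_0<H_1<\dots<H_n=G$ with $|H_i/H_{i-1}|=p_i$ prime, and let $ab=r\Sigma_G$ over $\mathbb Z$. There are factorizations $(a_i,b_i)$ of $G/H_i$ over $\mathbb Z$ of level $r$, with $(a_0,b_0)=(a,b)$, such that for each $i\ge1$ one of the following holds:
\begin{enumerate}
\item[(a)] $a_i$ is the image of $a_{i-1}$, and $\epsilon(b_i)=p_i^{-1}\epsilon(b_{i-1})$;
\item[(b)] $b_i$ is the image of $b_{i-1}$, and $\epsilon(a_i)=p_i^{-1}\epsilon(a_{i-1})$.
\end{enumerate}
At $i=n$ this is a factorization $r=a_nb_n$ in $\mathbb Z$.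
\end{corollary}

\begin{proof}
The proof of Theorem~\ref{thm:main} gives, through Lemma~\ref{lem:test}, a factorization $(\bar a,y)$ of $G/H$ of level $r$ with $\epsilon(y)=\epsilon(b)/p$, or a factorization $(y,\bar b)$ of level $r$ with $\epsilon(y)=\epsilon(a)/p$. Apply this successively to the groups $G/H_{i-1}$ and their subgroups $H_i/H_{i-1}$ for $i=1,\dots,n$.
\end{proof}

\section{Elements of composite order}\label{sec:composite}

The example of order four in Section~\ref{sec:criterion} is an instance of a general fact.

\begin{theorem}\label{thm:composite}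
Let $G$ be a finite abelian group and let $g\in G$ have order $m>1$. Every factorization of $G$ over $\mathbb Z$ is quasiperiodic with respect to $g$ if and only if $m$ is prime.
\end{theorem}

\begin{proof}
If $m$ is prime, this is Theorem~\ref{thm:main}. Let $m$ be composite, let $p$ be a prime dividing $m$, and put $H=\langle g\rangle$, $H_1=\langle g^{m/p}\rangle$, which has order $p$. Let $c=\sum_{i=0}^{m/p-1}g^i$, the sum of a transversal of $H_1$ in $H$, and let $d$ be the sum of a transversal of $H$ in $G$. Put
\[
a=N_{H_1},\qquad b=cd .
\]
Then $ab=N_{H_1}cd=N_Hd=\Sigma_G$, a factorization of level $1$. Since $hN_H=N_H$ for $h\in H$, we have $aN_H=pN_H$ and $bN_H=\frac mp\,dN_H$. So for $x\in\mathbb Z[G]$ all coefficients of $axN_H$ are divisible by $p>1$, and all coefficients of $bxN_H$ by $m/p>1$; neither element can be $\Sigma_G$. By Lemma~\ref{lem:criterion}, neither $b$ nor $a$ splits along $g$.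
\end{proof}

\section{Other coefficient rings}\label{sec:rings}

Which property of $\mathbb Z$ was used? The product formula is a statement about $\mathbb Z[G]$, but to apply it we needed the zero set of $a$ to be Galois-stable. Over an integral domain $R$ we obtain this from automorphisms of cyclotomic extensions of the fraction field. For elements of order $p$ only the $p$-part of $G$ matters. We write $\Phi_n$ for the $n$-th cyclotomic polynomial.

\begin{theorem}\label{thm:rings}
Let $R$ be an integral domain of characteristic $0$ with fraction field $F$, $G$ a finite abelian group, $p$ a prime dividing $|G|$, and $p^k$ the exponent of the Sylow $p$-subgroup $P$ of $G$. If $p\in R^\times$, or if $\Phi_{p^k}$ is irreducible over $F$, then every factorization of $G$ over $R$ is quasiperiodic over $R$ with respect to every $g\in G$ of order $p$.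
\end{theorem}

Since all $\Phi_{p^k}$ are irreducible over $\mathbb Q$, this contains Theorem~\ref{thm:main}. Two new points arise in the proof. First, the hypothesis controls only roots of unity of $p$-power order, so we project to $P$ and afterwards lift back by a B\'ezout argument. Second, $R$ need not be a principal ideal domain, so augmentations of ideals of $R[P]$ are not described by one generator; but the integral witness of Lemma~\ref{lem:witness} gives the required divisibility over any $R$.

\begin{proof}
Let $ab=r\Sigma_G$ in $R[G]$, and let $g$ have order $p$, $H=\langle g\rangle\le P$. If $p\in R^\times$, then $a(p^{-1}b)N_H=p^{-1}r\,\Sigma_GN_H=r\Sigma_G$, and $b$ splits by Lemma~\ref{lem:criterion}.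

From now on let $\Phi_{p^k}$ be irreducible over $F$.

\emph{Projection to $P$.} Write $G=P\times Q$ with $p\nmid|Q|$, and let $a_P,b_P\in R[P]$ be the images of $a,b$ under the projection $G\to P$. Then $a_Pb_P=r|Q|\Sigma_P$, $\epsilon(a_P)=\epsilon(a)$ and $\epsilon(b_P)=\epsilon(b)$. Let $\zeta=\zeta_{p^k}$, embed $\mathbb Q(\zeta)$ in an algebraic closure $\bar F$ of $F$, and regard the characters of $P$ as having values in $\mathbb Q(\zeta)\subseteq F(\zeta)\subseteq\bar F$. Since $\Phi_{p^k}$ is irreducible over $F$, for every $j$ prime to $p$ there is an automorphism of $F(\zeta)$ over $F$ with $\zeta\mapsto\zeta^j$; it takes $\chi(a_P)$ to $\chi^j(a_P)$. Therefore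
\[
U=\{\chi\in\hat P\setminus\{1\}:\chi(a_P)\ne0\},\qquad V=\{\chi\in\hat P\setminus\{1\}:\chi(a_P)=0\}
\]
are Galois-stable. By definition $a_P$ vanishes on $V$, and $b_P$ vanishes on $U$ because $\chi(a_P)\chi(b_P)=0$ for $\chi\ne1$.

\emph{Claim.} If $x\in R[P]$ vanishes on a Galois-stable set $W$ of characters of $P$, then $\epsilon(x)\in u_P(W)R$. By Lemma~\ref{lem:witness} there is $\ell:P\to\mathbb Z$ such that $f=1-u_P(W)\,\ell$ has the form $\sum_{\chi\in W}c_\chi\chi$. As in the proof of that lemma, $c_\chi=f(e_\chi)$, and this lies in $\mathbb Q(\zeta)$ because $f$ is integer-valued on $P$ and $e_\chi\in\mathbb Q(\zeta)[P]$. So the identity of functions $f=\sum_{\chi\in W}c_\chi\chi$ holds in $\bar F$ and can be extended linearly to $R[P]$. At $x$ it gives $\epsilon(x)-u_P(W)\ell(x)=\sum_{\chi\in W}c_\chi\chi(x)=0$, and $\ell(x)\in R$.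

\emph{Splitting in $P$.} Let $K$ be the group of characters of $P$ trivial on $H$, and apply Lemma~\ref{lem:quotient} to $P$ and $H$, with $u,w,u',w'$ as there. Suppose first that $u=pu'$. By the claim $\epsilon(b_P)=uc$ with $c\in R$. Choose $x_0\in I_{P/H}(U\cap K)\subseteq\mathbb Z[P/H]$ with $\epsilon(x_0)=u'$, and put $x=cx_0\in R[P/H]$. Then $p\,\epsilon(x)=uc=\epsilon(b_P)$. Every nontrivial character of $P/H$ kills $x$ or $\overline{a_P}$, so $\overline{a_P}\,x=q\,\Sigma_{P/H}$ with $q\in R$ by Lemma~\ref{lem:sigma}. Comparing augmentations,
\[
q\,|P|=p\,\epsilon(a_P)\epsilon(x)=\epsilon(a)\epsilon(b)=r\,|P|\,|Q|,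
\]
hence $q=r|Q|$.

\emph{Return to $G$.} In $R[G/H]=R[(P/H)\times Q]$ every element of $Q$ fixes $\Sigma_Q$, so $\bar a\,\Sigma_Q=\overline{a_P}\,\Sigma_Q$, and therefore
\[
\bar a\,(x\Sigma_Q)=r|Q|\,\Sigma_{P/H}\Sigma_Q=r|Q|\,\Sigma_{G/H}.
\]
We also have $\bar a\,\bar b=rp\,\Sigma_{G/H}$. With integers $i,j$ such that $ip+j|Q|=1$ we obtain $\bar a\,(i\bar b+jx\Sigma_Q)=r\Sigma_{G/H}$, and $b$ splits along $g$ by Lemma~\ref{lem:criterion}.

If instead $w=pw'$, the last two steps apply with $(a,V)$ and $(b,U)$ exchanged, since of $U$ and $V$ they used only that $a_P$ vanishes on $V$ and $b_P$ on $U$. Then $a$ splits along $g$.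
\end{proof}

For integrally closed $R$ there is a converse. Part (i) is exact for each cyclic group, and part (ii) for all groups together.

\begin{theorem}\label{thm:converse}
Let $R$ be an integrally closed domain of characteristic $0$ with fraction field $F$.
\begin{enumerate}
\item[(i)] Let $G$ be cyclic of order $n=\prod_ip_i^{k_i}>1$, with distinct primes $p_i$ and $k_i\ge1$. All factorizations of $G$ over $R$ are quasiperiodic over $R$ if and only if for some $i$, $p_i\in R^\times$ or $\Phi_{p_i^{k_i}}$ is irreducible over $F$.
\item[(ii)] All factorizations over $R$ of all finite nontrivial abelian groups are quasiperiodic over $R$ if and only if for every prime $p$, either $p\in R^\times$ or all $\Phi_{p^k}$ $(k\ge1)$ are irreducible over $F$.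
\end{enumerate}
\end{theorem}

The idea for ``only if'' is to cut each $\Phi_{p_i^{k_i}}$ into two factors and give one to $a$ and one to $b$. Neither factor has a unit as its value at $1$, and this turns out to prevent both $a$ and $b$ from splitting.

\begin{proof}
Both ``if'' parts follow from Theorem~\ref{thm:rings}, and the ``only if'' part of (ii) follows from that of (i), applied to the cyclic groups of order $p^k$. For ``only if'' in (i), assume that for every $i$ we have $p_i\notin R^\times$ and $\Phi_{p_i^{k_i}}=f_{i,1}f_{i,2}$ with monic nonconstant $f_{i,1},f_{i,2}\in F[T]$. The coefficients of these factors are polynomials in roots of unity with integer coefficients, so they are integral over $R$; as they lie in $F$ and $R$ is integrally closed, $f_{i,l}\in R[T]$. We construct a factorization that is not quasiperiodic.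

\emph{The values $f_{i,l}(1)$ are not units of $R$.} Let $\zeta\in\bar F$ be a primitive $p_i^{k_i}$-th root of unity. Then $f_{i,l}(1)$ is a nonempty product of elements $1-\zeta^j$ with $p_i\nmid j$. Each such element is a multiple of $1-\zeta$ in $\mathbb Z[\zeta]$, and, since $\zeta$ is a power of $\zeta^j$, also divides it; so all of them are associates in $\mathbb Z[\zeta]$. If $f_{i,l}(1)$ were a unit of $R$, then one of the elements $1-\zeta^j$, and with it all of them, would be units of $R[\zeta]$. Then $p_i=\Phi_{p_i^{k_i}}(1)=\prod_j(1-\zeta^j)$, with $j$ running over the residues modulo $p_i^{k_i}$ prime to $p_i$, would be a unit of $R[\zeta]$. So $1/p_i\in F$ would be integral over $R$, which gives $p_i\in R^\times$, a contradiction.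

\emph{The factorization.} Let $G=\prod_iP_i$ with $P_i=\langle t_i\rangle$ of order $p_i^{k_i}$, and put
\[
a_i=f_{i,1}(t_i),\qquad b_i=f_{i,2}(t_i)\prod_{1\le j<k_i}\Phi_{p_i^j}(t_i),\qquad a=\prod_ia_i,\qquad b=\prod_ib_i .
\]
Since $\prod_{1\le j\le k}\Phi_{p^j}(T)=(T^{p^k}-1)/(T-1)=1+T+\dots+T^{p^k-1}$, we have $a_ib_i=\Sigma_{P_i}$, and hence $ab=\Sigma_G$, with level $1$.

Suppose that $(a,b)$ is quasiperiodic. By Lemma~\ref{lem:subgroup} it is quasiperiodic with respect to an element generating a subgroup $H$ of some prime order, say $p=p_1$. Write $k=k_1$ and $G=P_1\times Q$, so that $H\le P_1$ and $p\nmid|Q|$. By Lemma~\ref{lem:criterion}, one of the following two cases occurs.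

\emph{Case 1: $\bar ax=\Sigma_{G/H}$ for some $x\in R[G/H]$.} Let $x'$ be the image of $x$ in $R[P_1/H]$, and let $c=\prod_{i>1}\epsilon(a_i)\in R$. Projecting to $R[P_1/H]$ gives $\overline{a_1}\,(cx')=|Q|\,\Sigma_{P_1/H}$. Also $\overline{a_1}\,\overline{b_1}=p\,\Sigma_{P_1/H}$. As $p$ and $|Q|$ are coprime, an integral combination of $\overline{b_1}$ and $cx'$ is an element $y\in R[P_1/H]$ with $\overline{a_1}\,y=\Sigma_{P_1/H}$. A nontrivial character of $P_1/H$ sends the image of $t_1$ to a root of unity of order $p^j$ with $1\le j<k$. This is not a root of $f_{1,1}$, whose roots have order $p^k$. So nontrivial characters do not kill $\overline{a_1}$ and must kill $y$, and $y=q\,\Sigma_{P_1/H}$ with $q\in R$ by Lemma~\ref{lem:sigma}. Then $\Sigma_{P_1/H}=\overline{a_1}\,y=f_{1,1}(1)\,q\,\Sigma_{P_1/H}$, so $f_{1,1}(1)\,q=1$, a contradiction.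

\emph{Case 2: $\bar bx=\Sigma_{G/H}$ for some $x\in R[G/H]$.} Let again $x'$ be the image of $x$ in $R[P_1/H]$. Projecting to $R[P_1/H]$ gives $\overline{b_1}\,(c'x')=|Q|\,\Sigma_{P_1/H}$ with $c'=\prod_{i>1}\epsilon(b_i)$. Together with $\overline{b_1}\,\overline{a_1}=p\,\Sigma_{P_1/H}$ this yields $y\in R[P_1/H]$ with $\overline{b_1}\,y=\Sigma_{P_1/H}$. Since $\prod_{1\le j<k}\Phi_{p^j}(T)=(T^{p^{k-1}}-1)/(T-1)$ and $P_1/H$ is cyclic of order $p^{k-1}$, generated by the image of $t_1$, we have $\overline{b_1}=f_{1,2}(1)\,\Sigma_{P_1/H}$. Hence $f_{1,2}(1)\,\epsilon(y)=1$, again a contradiction.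
\end{proof}

\begin{example}
Let $R=\mathbb Z[\omega]$ with $\omega=e^{2\pi i/3}$, and let $G=\langle t\rangle$ be cyclic of order $3$. Then
\[
(t-\omega)(t-\omega^2)=1+t+t^2
\]
is a factorization of level $1$. The only nontrivial subgroup is $G$ itself, so by Lemma~\ref{lem:criterion} quasiperiodicity over $R$ would mean that $1-\omega$ or $1-\omega^2$ is a unit of $R$. Both have norm $3$, so the factorization is not quasiperiodic. Here $a=t-\omega$ is killed by just one of the two nontrivial characters: its zero set is not Galois-stable. So the arithmetic hypothesis of Theorem~\ref{thm:rings} cannot simply be dropped.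
\end{example}

\begin{thebibliography}{1}
\bibitem{QGF} \emph{Quasiperiodic Group Factorizations}, \texttt{http://iiis.tsinghua.edu.cn/\textasciitilde john/quasiperiodic.pdf}.
\end{thebibliography}

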